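
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Two-out-of-three fails for finiteness of\\ Cohen--Macaulay dimension}


\begin{abstract}
The CM-dimension of a finitely generated module over a quasi-local coherent ring is an infimum over G-quasi-deformations of the ring. We show that finiteness of CM-dimension does not have the two-out-of-three property in short exact sequences. Each of the three implications fails, already over a complete Noetherian local ring of dimension one. For Noetherian local rings of given dimension $d$ and depth $t$, the property holds for all such rings exactly when $t=d$. Over any quasi-local coherent ring, the property is equivalent to closure of the class of finitely generated modules of finite CM-dimension under finite direct sums.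
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All rings are commutative with identity. A ring is \emph{quasi-local} if it has a unique maximal ideal; it need not be Noetherian. A ring $Q$ is \emph{coherent} if every finitely generated ideal of $Q$ is finitely presented. Equivalently, every finitely presented $Q$-module has a resolution by finitely generated free $Q$-modules. A homomorphism $(R,\mathfrak m)\to(R',\mathfrak m')$ of quasi-local rings is \emph{flat local} if $R'$ is flat over $R$ and $\mathfrak m$ is mapped into $\mathfrak m'$; it is then faithfully flat.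

\subsection*{Definitions}

\emph{Grade.} Let $I=(x_1,\dots,x_m)$ be a finitely generated ideal of a ring $Q$, and let $H_i(x;Q)$ be the homology of the Koszul complex $K_\bullet(x_1,\dots,x_m;Q)$. Put
\[
\operatorname{grade} I=m-\sup\{i: H_i(x;Q)\ne0\}.
\]
This number does not depend on the choice of generators, and it is $\infty$ if $I=Q$. For $m=1$ and $I=(x)\neq Q$ it is $1$ if $x$ is a nonzerodivisor and $0$ otherwise.

\emph{G-dimension.} Let $Q$ be coherent and write $(-)^*=\operatorname{Hom}_Q(-,Q)$. A finitely presented $Q$-module $G$ is \emph{totally reflexive} if the natural map $G\to G^{**}$ is an isomorphism and $\operatorname{Ext}^i_Q(G,Q)=0=\operatorname{Ext}^i_Q(G^*,Q)$ for all $i\ge1$. Finitely generated free modules have this property, and in general it says that $G$ behaves like a free module under duality into $Q$. For a finitely presented module $M$, $\operatorname{G\text{-}dim}_QM$ is the least $n\ge0$ for which there is an exact sequence $0\to G_n\to\cdots\to G_0\to M\to0$ with all $G_i$ totally reflexive. If there is no such $n$, or if $M$ is not finitely presented, then $\operatorname{G\text{-}dim}_QM=\infty$.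

\emph{CM-dimension.} Let $R$ be a quasi-local coherent ring. A \emph{G-quasi-deformation} of $R$ is a diagram $R\to R'\leftarrow Q$ in which $R'$ and $Q$ are quasi-local coherent rings, $R\to R'$ is flat local, and $Q\to R'$ is a surjective ring homomorphism whose kernel $I$ is finitely generated and satisfies
\[
\operatorname{G\text{-}dim}_QR'=\operatorname{grade} I<\infty .
\]
(Lemma~\ref{lem:grade} shows that $\operatorname{G\text{-}dim}_QR'\ge\operatorname{grade}I$ whenever $\operatorname{grade}I<\infty$, so the condition asks for the smallest possible value.) For a finitely generated $R$-module $M$, regard $M\otimes_RR'$ as a $Q$-module via $Q\to R'$ and put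
\[
\operatorname{CM\text{-}dim}_RM=\inf\bigl\{\operatorname{G\text{-}dim}_Q(M\otimes_RR')-\operatorname{G\text{-}dim}_QR' : R\to R'\leftarrow Q \text{ a G-quasi-deformation}\bigr\},
\]
with $\infty-n=\infty$ and $\inf\emptyset=\infty$. We say that $M$ has \emph{finite CM-dimension} if $\operatorname{CM\text{-}dim}_RM<\infty$. We also say that a G-quasi-deformation $R\to R'\leftarrow Q$ \emph{serves} $M$ if $\operatorname{G\text{-}dim}_Q(M\otimes_RR')<\infty$. Thus $M$ has finite CM-dimension if and only if \emph{some} G-quasi-deformation serves $M$.

For instance, $R\to R\leftarrow R$ with identity maps is a G-quasi-deformation, so modules of finite G-dimension have finite CM-dimension. If $R$ is a Noetherian local Cohen--Macaulay ring whose completion is $\widehat R=Q/I$ with $Q$ regular local, then $R\to\widehat R\leftarrow Q$ is a G-quasi-deformation that serves every finitely generated module (see the proof of Theorem~\ref{thm:depth}).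

\subsection*{The question}

The following question is posed in \cite{CMcoherent}.

\begin{question}
Let $R$ be a quasi-local coherent ring and $0\to M'\to M\to M''\to0$ an exact sequence of finitely generated $R$-modules. If two of the three modules have finite CM-dimension, does the third?
\end{question}

One would guess that the answer is yes. Finiteness of G-dimension over a fixed $Q$ satisfies two-out-of-three (Lemma~\ref{lem:gdim}), and $-\otimes_RR'$ is exact. So the answer is yes whenever \emph{one} G-quasi-deformation serves two of the modules. The Cohen--Macaulay case shows this at its best, since there one G-quasi-deformation serves all modules. In general, however, the two given modules may owe their finite CM-dimension to different G-quasi-deformations, and then nothing in the definition provides a common one. The real question is whether two modules of finite CM-dimension can always share a G-quasi-deformation, that is, whether their direct sum has finite CM-dimension (compare Theorem~\ref{thm:general}(iii)). We show that this is not always the case.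

\subsection*{Results}

Fix a field $k$ and an integer $r\ge1$. Put
\begin{gather*}
\Lambda_a=k[a_1,a_2]/(a_1,a_2)^2,\qquad \Lambda_b=k[b_1,b_2]/(b_1,b_2)^2,\\
P=k[[z_1,\dots,z_r]]\otimes_k\Lambda_a\otimes_k\Lambda_b,\qquad
\Delta=P/(z_1,\dots,z_r,\;a_1-b_1,\;a_2-b_2)P,
\end{gather*}
and let $R=P\ltimes\Delta$ be the trivial extension: $R=P\oplus\Delta$ as a $P$-module, and $\Delta^2=0$. Put $e=(0,\bar1)$. In generators and relations,
\[
R=k[[z]][a_1,a_2,b_1,b_2,e]\big/\bigl(a_ia_j,\;b_ib_j,\;e^2,\;z_ie,\;(a_1-b_1)e,\;(a_2-b_2)e\bigr).
\]
The ring $R$ is finite over $k[[z]]$ and local with maximal ideal $\mathfrak m=(z,a,b,e)$. So it is a complete Noetherian local ring, in particular quasi-local and coherent.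

\begin{theorem}\label{thm:main}
Let $S$ be a quasi-local coherent ring with a flat local homomorphism $R\to S$ \textup{(}for example $S=R$\textup{)}. Put $M_a=S/(a_1,a_2)S$ and $M_b=S/(b_1,b_2)S$. Then
\[
\operatorname{CM\text{-}dim}_SM_a=\operatorname{CM\text{-}dim}_SM_b=0,\qquad \operatorname{CM\text{-}dim}_S(M_a\oplus M_b)=\infty .
\]
There are exact sequences
\begin{align}
&0\to M_a\to M_a\oplus M_b\to M_b\to0,\label{seq1}\\
&0\to(a_1,a_2)S\to S\oplus M_b\to M_a\oplus M_b\to0,\label{seq2}\\
&0\to M_a\oplus M_b\to S\oplus M_b\to S/a_1S\to0,\label{seq3}
\end{align}
and in each of them the two terms other than $M_a\oplus M_b$ have CM-dimension $0$.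
\end{theorem}

The module of infinite CM-dimension is the middle term in \eqref{seq1}, the right term in \eqref{seq2} and the left term in \eqref{seq3}. So the answer to the Question is \textbf{no}, and each of the three implications contained in it fails. With $r=1$ and $S=R$ this happens over a complete Noetherian local ring of dimension~$1$.

\begin{theorem}\label{thm:depth}
Let $0\le t\le d$ be integers. Two-out-of-three for finiteness of CM-dimension holds over every Noetherian local ring of dimension $d$ and depth $t$ if and only if $t=d$.
\end{theorem}

\begin{theorem}\label{thm:general}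
Let $A$ be a quasi-local coherent ring, and let $0\to X'\to X\to X''\to0$ denote exact sequences of finitely generated $A$-modules.
\begin{enumerate}
\item[\textup{(i)}] If, for one G-quasi-deformation $A\to R'\leftarrow Q$, two of the modules $X'\otimes_AR'$, $X\otimes_AR'$, $X''\otimes_AR'$ have finite G-dimension over $Q$, then so does the third.
\item[\textup{(ii)}] If one of $X',X,X''$ has a finite resolution by finitely generated free modules and another has finite CM-dimension, then the third has finite CM-dimension.
\item[\textup{(iii)}] The following are equivalent for $A$: two-out-of-three for finiteness of CM-dimension; the implication \textup{(}$X',X''$ finite $\Rightarrow$ $X$ finite\textup{)}; the implication \textup{(}$X',X$ finite $\Rightarrow$ $X''$ finite\textup{)}; closure of the class of finitely generated modules of finite CM-dimension under finite direct sums.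
\end{enumerate}
\end{theorem}

Section~\ref{sec:idea} explains how the ring $R$ arises and contains the central computation. Section~\ref{sec:gdim} collects what we need about G-dimension. Section~\ref{sec:zero} treats $M_a$ and $M_b$, Section~\ref{sec:infinite} treats their sum and completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:complements} proves Theorems~\ref{thm:depth} and~\ref{thm:general}.

\section{The ring \texorpdfstring{$R$}{R} and the obstruction}\label{sec:idea}

Write $\mathfrak a=ka_1\oplus ka_2$ and $\mathfrak b=kb_1\oplus kb_2$ for the maximal ideals of $\Lambda_a$ and $\Lambda_b$.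

\subsection*{How the ring arises}

Consider the simplest kind of G-quasi-deformation of a ring $R$: the flat map is the identity, $R\to R\leftarrow Q$, and the grade is $0$. Put $C=\operatorname{Hom}_Q(R,Q)$. Lemma~\ref{lem:C} below says that
\[
R\to\operatorname{Hom}_R(C,C)\ \text{is bijective}\qquad\text{and}\qquad \operatorname{Ext}^i_R(M,C)\cong\operatorname{Ext}^i_Q(M,Q)
\]
for every $R$-module $M$. If $\operatorname{G\text{-}dim}_QM<\infty$, then these Ext modules vanish for large $i$. So a G-quasi-deformation leaves a trace on $R$, namely a module $C$ whose only endomorphisms are the homotheties, and it can serve $M$ only if $\operatorname{Ext}^i_R(M,C)=0$ for $i\gg0$.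

Suppose now that $R$ is flat over $\Lambda_a$ and that $M=R\otimes_{\Lambda_a}k$. Then $\operatorname{Ext}^i_R(M,C)\cong\operatorname{Ext}^i_{\Lambda_a}(k,C)$, and eventual vanishing forces $C$ to be \emph{injective over $\Lambda_a$} (Lemma~\ref{lem:ext} and the paragraph after it). One suitable module is $C=R\otimes_{\Lambda_a}\omega_a$, where $\omega_a=\operatorname{Hom}_k(\Lambda_a,k)$, and in Section~\ref{sec:zero} we construct a G-quasi-deformation that serves $M$. The same can be done with $\Lambda_b$. To serve both modules at once, one would try $\omega_a\otimes_k\omega_b$ over $\Lambda_a\otimes_k\Lambda_b$, and this does work if $R$ is flat over $\Lambda_a\otimes_k\Lambda_b$ (Proposition~\ref{prop:zero} with $\Lambda=\Lambda_a\otimes_k\Lambda_b$; see Remark~\ref{rem:ingredients}(b)). We therefore want a ring that is flat over $\Lambda_a$ and over $\Lambda_b$ but not over $\Lambda_a\otimes_k\Lambda_b$. To get one, we attach to the flat algebra $P$ the module $\Delta$, on which $a_i$ and $b_i$ act in the same way. (Since $\dim_k\Delta=3$ while $\dim_k(\Lambda_a\otimes_k\Lambda_b)=9$, the module $\Delta$ is not free, hence not flat, over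 the local Artinian ring $\Lambda_a\otimes_k\Lambda_b$.) The variables $z_j$ kill $\Delta$ but are regular on $P$, and this forces the socle of $R$ into $\Delta$.

\subsection*{Three facts about $R$}

From now on $R=P\ltimes\Delta$ is the ring of Section~\ref{sec:intro}. The module $\Delta$ has $k$-basis $e,\ a_1e=b_1e,\ a_2e=b_2e$.

\begin{enumerate}
\item[(F)] \emph{$R$ is free over $\Lambda_a$ and over $\Lambda_b$.} Indeed, $P$ is free over each of them, $\Delta$ is free of rank one with basis $e$ over each of them, and $R=P\oplus\Delta$.
\item[(S)] \emph{$(0:_R\mathfrak m)=k\,a_1e\oplus k\,a_2e$.} Let $x=p+\delta$ with $p\in P$, $\delta\in\Delta$ be killed by $\mathfrak m$. Since $z_1\Delta=0$, we get $z_1p=0$, and $p=0$ because $z_1$ is regular on $P$. Then $a_1\delta=a_2\delta=0$ gives $\delta\in k\,a_1e+k\,a_2e$. Conversely, $z_j$, $a_j$ and $e$ kill $a_ie$, and $b_ja_ie=a_ja_ie=0$.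
\item[(D)] \emph{$a_1b_2\ne0$ in $R$, $\dim R=r$ and $\operatorname{depth}R=0$.} The element $a_1b_2$ is nonzero in $P$. The ring $R$ is finite over its subring $k[[z_1,\dots,z_r]]$, so $\dim R=r$. The depth is $0$ because the socle (S) is nonzero.
\end{enumerate}

\subsection*{What eventual vanishing of Ext means over $\Lambda_a$}

\begin{lemma}\label{lem:ext}
Let $C$ be a $\Lambda_a$-module with $\operatorname{Ext}^i_{\Lambda_a}(k,C)=0$ for some $i\ge1$. Then $\operatorname{Ext}^1_{\Lambda_a}(k,C)=0$. Moreover, for any $\Lambda_a$-module $C$, $\operatorname{Ext}^1_{\Lambda_a}(k,C)=0$ if and only if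
\begin{enumerate}
\item[$(\mathrm E_a)$] for all $v,w\in(0:_C\mathfrak a)$ there is $c\in C$ with $a_1c=v$ and $a_2c=w$.
\end{enumerate}
The analogous statement holds over $\Lambda_b$, with the condition
\begin{enumerate}
\item[$(\mathrm E_b)$] for all $v,w\in(0:_C\mathfrak b)$ there is $c\in C$ with $b_1c=v$ and $b_2c=w$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\mathfrak a^2=0$, we have $\mathfrak a\cong k^2$. The exact sequence $0\to\mathfrak a\to\Lambda_a\to k\to0$ gives, for $i\ge1$,
\[
\operatorname{Ext}^{i+1}_{\Lambda_a}(k,C)\cong\operatorname{Ext}^i_{\Lambda_a}(\mathfrak a,C)\cong\operatorname{Ext}^i_{\Lambda_a}(k,C)^2 .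
\]
So if one of the groups with $i\ge1$ vanishes, then, going down one degree at a time, $\operatorname{Ext}^1_{\Lambda_a}(k,C)=0$. By the same exact sequence, $\operatorname{Ext}^1_{\Lambda_a}(k,C)=0$ if and only if every $\Lambda_a$-linear map $h:\mathfrak a\to C$ extends to $\Lambda_a$. Such a map is the same as a pair $(v,w)=(h(a_1),h(a_2))$ in $(0:_C\mathfrak a)$, and an extension is the same as an element $c$ (the image of $1$) with $a_1c=v$, $a_2c=w$.
\end{proof}

Condition $(\mathrm E_a)$ in fact says that $C$ is injective over $\Lambda_a$. Every proper ideal $\mathfrak i$ of $\Lambda_a$ is a $k$-direct summand of $\mathfrak a$, so a linear map $\mathfrak i\to C$ extends to $\mathfrak a$ by zero on a complement (its image is killed by $\mathfrak a$). Baer's criterion therefore only has to be tested on $\mathfrak a$. We do not use this below.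

\subsection*{The obstruction}

The next proposition is the heart of the paper. On a first reading take $T=R$; then the elements $s,t$ in the proof can be taken in $k$. A $T$-module is regarded as a module over $\Lambda_a$ and over $\Lambda_b$ via $R\to T$.

\begin{proposition}\label{prop:obstruction}
Let $R\to T$ be a faithfully flat ring homomorphism and let $C$ be a $T$-module such that the homothety map $T\to\operatorname{Hom}_T(C,C)$ is bijective and such that $(\mathrm E_a)$ and $(\mathrm E_b)$ hold. Then every $T$-linear map $f:a_1b_2C\to(0:_C\mathfrak m)$ is zero.
\end{proposition}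

\begin{proof}
The map $C\to C$, $c\mapsto f(a_1b_2c)$, is $T$-linear. Hence there is $\rho\in T$ with
\begin{equation}\label{eq:rho}
f(a_1b_2c)=\rho c\qquad\text{for all }c\in C .
\end{equation}
The values of $f$ are killed by $\mathfrak m$, so $\mathfrak m\rho C=0$. The homothety map is injective, that is, $C$ is a faithful $T$-module, so $\mathfrak m\rho=0$. Since $T$ is flat over $R$ and $\mathfrak m$ is finitely generated, $(0:_T\mathfrak m)=(0:_R\mathfrak m)T$, and (S) gives
\[
\rho=s\,a_1e+t\,a_2e\qquad\text{with }s,t\in T .
\]
By \eqref{eq:rho}, $\rho$ kills every $c$ with $a_1c=0$ and every $c$ with $b_2c=0$. We use the first kind of element to remove the term with $t$, and the second kind to remove the term with $s$. The conditions $(\mathrm E_a)$ and $(\mathrm E_b)$ supply enough such elements.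

\emph{First.} Let $w\in a_2C$. Since $a_ia_j=0$, we have $w\in(0:_C\mathfrak a)$. By $(\mathrm E_a)$ there is $c$ with $a_1c=0$ and $a_2c=w$. Then
\[
0=f(b_2a_1c)=\rho c=s\,e\,a_1c+t\,e\,a_2c=t\,e\,w .
\]
Hence $t\,a_2e\,C=0$, so $t\,a_2e=0$ and $\rho=s\,a_1e$.

\emph{Second.} On $e$ the variables $a_1$ and $b_1$ agree, so $\rho=s\,a_1e=s\,b_1e$. Let $w\in b_1C$. Since $b_ib_j=0$, we have $w\in(0:_C\mathfrak b)$, and $(\mathrm E_b)$ gives $c$ with $b_1c=w$ and $b_2c=0$. Then
\[
0=f(a_1b_2c)=\rho c=s\,e\,b_1c=s\,e\,w .
\]
Hence $s\,b_1e\,C=0$, so $\rho=s\,b_1e=0$. By \eqref{eq:rho}, $f=0$.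
\end{proof}

\begin{corollary}[the smallest case]\label{cor:small}
There is no finitely generated $R$-module $C$ for which $R\to\operatorname{Hom}_R(C,C)$ is bijective and both $(\mathrm E_a)$ and $(\mathrm E_b)$ hold.
\end{corollary}

\begin{proof}
Let $C$ be such a module. It is faithful, so $Y=a_1b_2C\ne0$ by (D), and $Y/\mathfrak mY\neq0$ by Nakayama. Also $K=(0:_C\mathfrak m)$ contains $a_1eC\ne0$. Both $Y/\mathfrak mY$ and $K$ are nonzero $k$-vector spaces, so there is a nonzero map $Y\to Y/\mathfrak mY\to K$. This contradicts Proposition~\ref{prop:obstruction} with $T=R$.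
\end{proof}

Take $S=R$ in the definition of $M_a$ and $M_b$. By the discussion at the beginning of this section, and since the module $C$ there is finitely generated (Lemma~\ref{lem:C}), no G-quasi-deformation $R\to R\leftarrow Q$ of grade $0$ can serve $M_a$ and $M_b$ simultaneously. Two things remain for the general case: the duality facts for arbitrary $R'$ and arbitrary grade, and a substitute for the vector-space argument in Corollary~\ref{cor:small} when $R'$ is a large, possibly non-Noetherian flat extension of $R$.

\section{G-dimension and the module \texorpdfstring{$C$}{C} of a G-quasi-deformation}\label{sec:gdim}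

Let $Q$ be a coherent ring and $Q\to J$ an injective resolution, with $J$ in degrees $\ge0$. We use the following textbook facts; (1) and (2) hold over any ring.

\begin{enumerate}
\item[(1)] If $L$ is an acyclic complex and $V$ a bounded-below complex of injectives, then $\operatorname{Hom}(L,V)$ is acyclic. Hence $\operatorname{Hom}(-,V)$ preserves quasi-isomorphisms.
\item[(2)] Let $V$ be a bounded-below complex of injectives with $H^i(V)=0$ for $i<g$. Then $V$ is homotopy equivalent to a complex of injectives in degrees $\ge g$. Indeed, by induction from the left, the cycles $Z^i$ with $i<g$ and the boundaries $B^g$ are injective, and all sequences $0\to Z^{i-1}\to V^{i-1}\to B^i\to0$ with $i\le g$ split. So $V$ is the direct sum of a contractible complex and of $V^g/B^g\to V^{g+1}\to\cdots$.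
\item[(3)] A finitely generated submodule of a finitely presented $Q$-module is finitely presented, by coherence. Kernels of maps between finitely presented $Q$-modules are finitely presented. If two modules in a short exact sequence are finitely presented, so is the third. (For the left term: the kernel of a surjection from a finitely generated module onto a finitely presented one is finitely generated, and coherence does the rest.)
\end{enumerate}

For a $Q$-module $X$ let
\[
\delta_X:X\to\operatorname{Hom}_Q(\operatorname{Hom}_Q(X,J),J),\qquad \delta_X(x)(h)=h(x).
\]
The differential of $\operatorname{Hom}_Q(X,J)$ is $h\mapsto d_J\circ h$, so $\delta_X(x)$ is a chain map $\operatorname{Hom}_Q(X,J)\to J$, that is, a cycle of degree $0$. Thus $\delta_X$ is a morphism of complexes, natural and additive in $X$. Since $J$ consists of injectives, a short exact sequence of modules induces a short exact sequence of double duals. Hence, \emph{if two of the three maps $\delta$ in a short exact sequence are quasi-isomorphisms, so is the third}. The point of $\delta$ is that it detects finite G-dimension by a condition with this formal property.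

\begin{lemma}\label{lem:gdim}
Let $X$ be a finitely presented $Q$-module. Then $\operatorname{G\text{-}dim}_QX<\infty$ if and only if $\operatorname{Ext}^i_Q(X,Q)=0$ for $i\gg0$ and $\delta_X$ is a quasi-isomorphism. Moreover $\operatorname{Ext}^i_Q(X,Q)=0$ for $i>\operatorname{G\text{-}dim}_QX$. Consequently, finiteness of G-dimension passes to direct summands, and it satisfies two-out-of-three in short exact sequences of $Q$-modules.
\end{lemma}

\begin{proof}
First let $G$ be finitely presented with $\operatorname{Ext}^i_Q(G,Q)=0$ for $i\ge1$. Then the natural map $\iota:G^*\to\operatorname{Hom}_Q(G,J)$ is a quasi-isomorphism, and by (1) so is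
\[
\iota^*:\operatorname{Hom}_Q(\operatorname{Hom}_Q(G,J),J)\to\operatorname{Hom}_Q(G^*,J).
\]
The map $\iota^*\delta_G$ is the composite $G\to G^{**}\to\operatorname{Hom}_Q(G^*,J)$ of natural maps, and the cohomology of $\operatorname{Hom}_Q(G^*,J)$ is $G^{**}$ in degree $0$ and $\operatorname{Ext}^i_Q(G^*,Q)$ in degree $i\ge1$. So $\delta_G$ is a quasi-isomorphism if and only if $G\to G^{**}$ is bijective and $\operatorname{Ext}^i_Q(G^*,Q)=0$ for $i\ge1$, that is, if and only if $G$ is totally reflexive. In particular $\delta_F$ is a quasi-isomorphism for every finitely generated free module $F$.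

($\Rightarrow$) Let $0\to G_n\to\cdots\to G_0\to X\to0$ be exact with all $G_j$ totally reflexive. Put $Z_0=X$, $Z_n=G_n$, and split the sequence into $0\to Z_{j+1}\to G_j\to Z_j\to0$ for $0\le j<n$. The exact sequences
\[
\operatorname{Ext}^{i-1}_Q(Z_{j+1},Q)\to\operatorname{Ext}^i_Q(Z_j,Q)\to\operatorname{Ext}^i_Q(G_j,Q)
\]
show by descending induction on $j$ that $\operatorname{Ext}^i_Q(Z_j,Q)=0$ for $i>n-j$. By two-out-of-three for $\delta$ and the first paragraph, each $\delta_{Z_j}$ is a quasi-isomorphism. Take $j=0$. With $n=\operatorname{G\text{-}dim}_QX$ this also proves the second assertion.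

($\Leftarrow$) Let $n\ge0$ be such that $\operatorname{Ext}^i_Q(X,Q)=0$ for $i>n$, and let $G$ be the $n$-th syzygy in a resolution of $X$ by finitely generated free modules. Then $G$ is finitely presented, $\operatorname{Ext}^i_Q(G,Q)\cong\operatorname{Ext}^{i+n}_Q(X,Q)=0$ for $i\ge1$, and $\delta_G$ is a quasi-isomorphism by two-out-of-three for $\delta$. By the first paragraph, $G$ is totally reflexive, so $\operatorname{G\text{-}dim}_QX\le n$.

For the last sentence, note that finite presentation, eventual vanishing of $\operatorname{Ext}_Q(-,Q)$, and the property that $\delta$ is a quasi-isomorphism all pass to direct summands and satisfy two-out-of-three (use (3), the long exact sequence, and the remark before the lemma).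
\end{proof}

\begin{lemma}\label{lem:grade}
Let $I$ be a finitely generated ideal of $Q$ with $g=\operatorname{grade}I<\infty$, and let $N$ be a $Q$-module with $IN=0$.
\begin{enumerate}
\item[\textup{(a)}] $\operatorname{Ext}^i_Q(N,Q)=0$ for $i<g$.
\item[\textup{(b)}] If $N\ne0$, then $\operatorname{G\text{-}dim}_QN\ge g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $I=(x_1,\dots,x_m)$ and $K=K_\bullet(x_1,\dots,x_m;Q)$. Since $K$ is a bounded complex of finitely generated free modules, $\operatorname{Hom}_Q(K,J)$ is a bounded-below complex of injectives. By self-duality of the Koszul complex,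
\[
H^i(\operatorname{Hom}_Q(K,J))\cong H^i(\operatorname{Hom}_Q(K,Q))\cong H_{m-i}(x;Q),
\]
which is $0$ for $i<g$. By (2), $\operatorname{Hom}_Q(K,J)$ is homotopy equivalent to a complex of injectives in degrees $\ge g$. Hence
\[
\operatorname{Hom}_Q(K\otimes_QN,J)\cong\operatorname{Hom}_Q(N,\operatorname{Hom}_Q(K,J))
\]
has no cohomology in degrees $<g$. As $IN=0$, the complex $K\otimes_QN$ has zero differential and contains $N$, in degree $0$, as a direct summand. So $\operatorname{Hom}_Q(N,J)$ has no cohomology in degrees $<g$, which is the claim.

(b) Suppose $\operatorname{G\text{-}dim}_QN<g$. Then $\operatorname{Ext}^i_Q(N,Q)=0$ for all $i$, by (a) and Lemma~\ref{lem:gdim}. So $\operatorname{Hom}_Q(N,J)$ is acyclic, and by (1) the double dual of $N$ is acyclic as well. Since $\delta_N$ is a quasi-isomorphism by Lemma~\ref{lem:gdim}, $N=0$.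
\end{proof}

If $A\to R'\leftarrow Q$ is a G-quasi-deformation, $I=\ker(Q\to R')$, and $M\ne0$ is a finitely generated $A$-module, then $M\otimes_AR'\neq0$ by faithful flatness. Lemma~\ref{lem:grade}(b) gives $\operatorname{G\text{-}dim}_Q(M\otimes_AR')\ge\operatorname{grade}I=\operatorname{G\text{-}dim}_QR'$. Therefore
\begin{equation}\label{eq:nonneg}
\operatorname{CM\text{-}dim}_AM\ge0\qquad\text{for }M\ne0 .
\end{equation}

\begin{lemma}\label{lem:C}
Let $A\to R'\leftarrow Q$ be a G-quasi-deformation, $I=\ker(Q\to R')$, $g=\operatorname{grade}I$ and $C=\operatorname{Ext}^g_Q(R',Q)$.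
\begin{enumerate}
\item[\textup{(a)}] $C$ is a finitely presented $R'$-module, and $\operatorname{Ext}^i_{R'}(N,C)\cong\operatorname{Ext}^{i+g}_Q(N,Q)$ for all $R'$-modules $N$ and all $i\ge0$.
\item[\textup{(b)}] The homothety map $R'\to\operatorname{Hom}_{R'}(C,C)$ is bijective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $Q$-module $R'$ is finitely presented, so it has a resolution by finitely generated free modules. The cohomology of the dual complex is finitely presented by (3). Thus $C$ is finitely presented over $Q$, and applying $-\otimes_QR'$ to a finite presentation shows that $C=C\otimes_QR'$ is finitely presented over $R'$.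

Put $D=\operatorname{Hom}_Q(R',J)$, a bounded-below complex of injective $R'$-modules with $H^i(D)=\operatorname{Ext}^i_Q(R',Q)$. This is $0$ for $i<g$ by Lemma~\ref{lem:grade}(a), and $0$ for $i>g$ by Lemma~\ref{lem:gdim}, because $\operatorname{G\text{-}dim}_QR'=g$. By (2) over $R'$, $D$ is homotopy equivalent to a complex $D'$ of injective $R'$-modules in degrees $\ge g$, and $D'$ is an injective resolution of $H^g(D)=C$, placed so that it starts in degree $g$. Therefore
\[
\operatorname{Ext}^i_{R'}(N,C)\cong H^{i+g}(\operatorname{Hom}_{R'}(N,D))\cong H^{i+g}(\operatorname{Hom}_Q(N,J))=\operatorname{Ext}^{i+g}_Q(N,Q).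
\]

(b) Adjunction gives an isomorphism $\operatorname{Hom}_{R'}(D,D)\cong\operatorname{Hom}_Q(D,J)$ that sends $\Psi$ to $x\mapsto\Psi(x)(1)$. It sends the homothety by $\rho\in R'$ to $x\mapsto(\rho x)(1)=x(\rho)$, which is $\delta_{R'}(\rho)$. By Lemma~\ref{lem:gdim}, $\delta_{R'}$ is a quasi-isomorphism. So $\rho\mapsto(\text{class of the homothety by }\rho)$ is a bijection from $R'$ onto $H^0(\operatorname{Hom}_{R'}(D,D))$, the ring of homotopy classes of chain maps $D\to D$. As $D$ is homotopy equivalent to a shifted injective resolution of $C$, this ring is $\operatorname{Hom}_{R'}(C,C)$ via $H^g$, and homotheties correspond to homotheties.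
\end{proof}

\begin{lemma}\label{lem:basechange}
Let $\Gamma$ be a Noetherian ring, $\Gamma\to Q$ a flat homomorphism with $Q$ coherent, and $N$ a finitely generated totally reflexive $\Gamma$-module. Then $Q\otimes_\Gamma N$ is totally reflexive over $Q$.
\end{lemma}

\begin{proof}
For every finitely generated $\Gamma$-module $L$, a resolution by finitely generated free modules yields natural isomorphisms $Q\otimes_\Gamma\operatorname{Ext}^i_\Gamma(L,\Gamma)\cong\operatorname{Ext}^i_Q(Q\otimes_\Gamma L,Q)$ for $i\ge0$. Apply this to $L=N$ and $L=N^*$. For $i\ge1$ it gives the vanishing of Ext. For $i=0$ it identifies $Q\otimes_\Gamma(N\to N^{**})$ with the biduality map of $Q\otimes_\Gamma N$.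
\end{proof}

\section{\texorpdfstring{$M_a$ and $M_b$}{Ma and Mb} have CM-dimension zero}\label{sec:zero}

A finite-dimensional local algebra $\Lambda$ becomes self-injective when its $k$-dual is attached to it as a square-zero ideal, and over the resulting algebra every finitely generated module is totally reflexive. Base change along $\Lambda\to S$ turns this into a G-quasi-deformation of $S$.

\begin{proposition}\label{prop:zero}
Let $\Lambda$ be a finite-dimensional local commutative $k$-algebra and $\Lambda\to S$ a flat ring homomorphism with $S$ quasi-local coherent. There is a G-quasi-deformation $S\xrightarrow{=}S\leftarrow Q$ such that $S\otimes_\Lambda N$ is totally reflexive over $Q$ for every finitely generated $\Lambda$-module $N$. In particular $\operatorname{CM\text{-}dim}_S(S\otimes_\Lambda N)=0$ if $N\ne0$.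
\end{proposition}

\begin{proof}
The maximal ideal of $\Lambda$ is nilpotent, so it maps into the maximal ideal of $S$. Hence $\Lambda\to S$ is faithfully flat.

\emph{The algebra $\Gamma$.} Let $\omega=\operatorname{Hom}_k(\Lambda,k)$, $\Gamma=\Lambda\ltimes\omega$, and $\lambda:\Gamma\to k$, $\lambda(x,\varphi)=\varphi(1)$. The bilinear form
\[
\bigl((x,\varphi),(x',\varphi')\bigr)\mapsto\lambda\bigl((x,\varphi)(x',\varphi')\bigr)=\lambda(xx',x\varphi'+x'\varphi)=\varphi'(x)+\varphi(x')
\]
is nondegenerate. So $\gamma\mapsto\lambda(\gamma\,\cdot)$ is an injective $\Gamma$-linear map $\Gamma\to\operatorname{Hom}_k(\Gamma,k)$, and it is bijective for dimension reasons. It follows that $\phi\mapsto\lambda\circ\phi$ is an isomorphism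
\[
\operatorname{Hom}_\Gamma(N,\Gamma)\cong\operatorname{Hom}_\Gamma(N,\operatorname{Hom}_k(\Gamma,k))\cong\operatorname{Hom}_k(N,k)
\]
for every $\Gamma$-module $N$. In particular $\operatorname{Hom}_\Gamma(-,\Gamma)$ is exact, so $\operatorname{Ext}^i_\Gamma(-,\Gamma)=0$ for $i\ge1$. Let $N$ be finitely generated. Then $\dim_kN=\dim_kN^*=\dim_kN^{**}$. For $0\ne x\in N$ there is $\phi\in N^*$ with $\lambda(\phi(x))\ne0$, so $N\to N^{**}$ is injective, hence bijective. Thus every finitely generated $\Gamma$-module is totally reflexive.

\emph{The ring $Q$.} Put $Q=S\otimes_\Lambda\Gamma$ via the inclusion $\Lambda\subset\Gamma$. It is flat over $\Gamma$ because $S$ is flat over $\Lambda$. It is coherent, for the following reason. As an $S$-module, $Q$ is finitely presented. A finitely generated ideal $\mathfrak i$ of $Q$ is a finitely generated $S$-submodule of $Q$, so it is finitely presented over $S$. Hence the kernel of a surjection $Q^n\to\mathfrak i$ is finitely generated over $S$, and therefore over $Q$.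

\emph{The G-quasi-deformation.} The projection $\Gamma\to\Lambda$ induces a surjection $Q\to S$ with kernel $I=S\otimes_\Lambda\omega$. This ideal is finitely generated, satisfies $I^2=0$, and is nonzero by faithful flatness. Since $I$ is nilpotent and $Q/I=S$ is quasi-local, $Q$ is quasi-local. If $I=(x_1,\dots,x_m)$, then $H_m(x;Q)=(0:_QI)\supseteq I\ne0$, so $\operatorname{grade}I=0$.

Let $N$ be a finitely generated $\Lambda$-module, viewed over $\Gamma$ via the projection. Then $Q\otimes_\Gamma N=S\otimes_\Lambda N$, with $Q$ acting through $Q\to S$, and this module is totally reflexive over $Q$ by Lemma~\ref{lem:basechange}. For $N=\Lambda$ we get $\operatorname{G\text{-}dim}_QS=0=\operatorname{grade}I$, so $S\to S\leftarrow Q$ is a G-quasi-deformation. For arbitrary $N$ it follows that $\operatorname{CM\text{-}dim}_S(S\otimes_\Lambda N)\le0$. If $N\ne0$, then $S\otimes_\Lambda N\ne0$, and equality holds by \eqref{eq:nonneg}.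
\end{proof}

If $R\to S$ is flat local as in Theorem~\ref{thm:main}, then $S$ is flat over $\Lambda_a$ and over $\Lambda_b$ by (F). With $N=k$, Proposition~\ref{prop:zero} gives $\operatorname{CM\text{-}dim}_SM_a=\operatorname{CM\text{-}dim}_SM_b=0$.

\section{\texorpdfstring{$M_a\oplus M_b$}{Ma+Mb} has infinite CM-dimension}\label{sec:infinite}

For an $R$-algebra $R'$ we have $\mathfrak aR'=(a_1,a_2)R'$ and $\mathfrak bR'=(b_1,b_2)R'$.

\begin{proposition}\label{prop:infinite}
Let $R\to S$ be flat local with $S$ quasi-local coherent. Then $\operatorname{CM\text{-}dim}_S(M_a\oplus M_b)=\infty$.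
\end{proposition}

\begin{proof}
\emph{Reduction to $S=R$.} If $S\to R'\leftarrow Q$ is a G-quasi-deformation of $S$, then $R\to S\to R'$ is flat local, so $R\to R'\leftarrow Q$ is a G-quasi-deformation of $R$. Moreover $(M_a\oplus M_b)\otimes_SR'=R'/\mathfrak aR'\oplus R'/\mathfrak bR'=(R/\mathfrak aR\oplus R/\mathfrak bR)\otimes_RR'$. So it suffices to show that no G-quasi-deformation $R\to R'\leftarrow Q$ satisfies $\operatorname{G\text{-}dim}_Q(R'/\mathfrak aR'\oplus R'/\mathfrak bR')<\infty$. Suppose that one does. By Lemma~\ref{lem:gdim}, both summands have finite G-dimension over $Q$. Let $g$ and $C$ be as in Lemma~\ref{lem:C}.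

\emph{Step 1: $\operatorname{Ext}^1_{\Lambda_a}(k,C)=0=\operatorname{Ext}^1_{\Lambda_b}(k,C)$.} By (F), $R'$ is flat over $\Lambda_a$, and $R'/\mathfrak aR'=R'\otimes_{\Lambda_a}k$. Together with Lemma~\ref{lem:C}(a) this gives, for $i\ge0$,
\[
\operatorname{Ext}^i_{\Lambda_a}(k,C)\cong\operatorname{Ext}^i_{R'}(R'/\mathfrak aR',C)\cong\operatorname{Ext}^{i+g}_Q(R'/\mathfrak aR',Q).
\]
The right-hand side is $0$ for $i\gg0$ by Lemma~\ref{lem:gdim}. Now apply Lemma~\ref{lem:ext}. The argument for $\Lambda_b$ is the same.

\emph{Step 2: localization.} To imitate Corollary~\ref{cor:small} we want the fiber $R'/\mathfrak mR'$ to be as close to a field as possible. The ideal $\mathfrak mR'$ is proper, so there is a prime $\mathfrak q$ of $R'$ minimal over it. Put $T=R'_{\mathfrak q}$ and $E=T/\mathfrak mT$.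
\begin{itemize}
\item $T$ is quasi-local, and it is coherent because every finitely generated ideal of $T$ is a localization of a finitely generated ideal of $R'$. The map $R\to T$ is flat and local, hence faithfully flat and injective.
\item $E$ has only one prime ideal, so its maximal ideal consists of nilpotent elements.
\item $C_{\mathfrak q}$ is a finitely presented $T$-module. The homothety map $T\to\operatorname{Hom}_T(C_{\mathfrak q},C_{\mathfrak q})$ is bijective by Lemma~\ref{lem:C}(b), since Hom from a finitely presented module commutes with localization. In particular $C_{\mathfrak q}$ is faithful.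
\item Since $k$ has a resolution by finitely generated free $\Lambda_a$-modules, $\operatorname{Ext}^1_{\Lambda_a}(k,C_{\mathfrak q})=\operatorname{Ext}^1_{\Lambda_a}(k,C)_{\mathfrak q}=0$. The same holds for $\Lambda_b$, so $C_{\mathfrak q}$ satisfies $(\mathrm E_a)$ and $(\mathrm E_b)$ by Lemma~\ref{lem:ext}.
\end{itemize}
So Proposition~\ref{prop:obstruction} applies to $T$ and $C_{\mathfrak q}$. From now on write $C$ for $C_{\mathfrak q}$, and put $Y=a_1b_2C$ and $K=(0:_C\mathfrak m)$. To reach a contradiction it remains to find a nonzero $T$-linear map $Y\to K$.

\emph{Step 3: a nonzero map $Y\to K$.} Since $a_1b_2\ne0$ in $R\subseteq T$ and $C$ is faithful, $Y\ne0$. Likewise $K\supseteq a_1eC\ne0$. Put $N=Y/\mathfrak mY$, which is nonzero by Nakayama. Both $N$ and $K$ are $E$-modules. If $E$ were a field we would be done. In general, $K$ could be large and $N$ could have relations, and a map out of $N$ must respect these relations. Here coherence helps: $Y$ is a finitely generated submodule of the finitely presented module $C$ over the coherent ring $T$, hence finitely presented. So $N=Y\otimes_TE$ is finitely presented over $E$ and has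 only finitely many relations.

Write $N=\operatorname{coker}(\Phi:E^s\to E^n)$, where $n\ge1$ is the minimal number of generators of $N$. The entries of $\Phi$ then lie in the maximal ideal of $E$. They are finitely many nilpotent elements, so the ideal $\mathfrak j$ that they generate is nilpotent. Choose $i\ge0$ maximal with $\mathfrak j^iK\ne0$ (where $\mathfrak j^0=E$), and choose $0\ne x\in\mathfrak j^iK$. Then $\mathfrak jx=0$. The map $E^n\to K$ that sends the first basis vector to $x$ and the others to $0$ kills the image of $\Phi$, so it induces a nonzero map $N\to K$. The composite $Y\to N\to K$ is a nonzero $T$-linear map, which contradicts Proposition~\ref{prop:obstruction}.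
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The CM-dimensions of $M_a$, $M_b$ and $M_a\oplus M_b$ were determined in Section~\ref{sec:zero} and in Proposition~\ref{prop:infinite}. Sequence \eqref{seq1} is the split one.

Sequence \eqref{seq2} is $0\to(a_1,a_2)S\to S\to M_a\to0$ with the identity of $M_b$ added to the last two terms. By flatness $(a_1,a_2)S\cong S\otimes_{\Lambda_a}\mathfrak a$, and $S\oplus M_b=S\otimes_{\Lambda_b}(\Lambda_b\oplus k)$. Both have CM-dimension $0$ by Proposition~\ref{prop:zero}, applied over $\Lambda_a$ and over $\Lambda_b$ respectively.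

For \eqref{seq3}, note that $a_1\Lambda_a\cong k$. By flatness $a_1S\cong S\otimes_{\Lambda_a}k=M_a$, so there is an exact sequence $0\to M_a\to S\to S/a_1S\to0$. Add the identity of $M_b$ to the first two terms. The module $S/a_1S=S\otimes_{\Lambda_a}(\Lambda_a/a_1\Lambda_a)$ has CM-dimension $0$ by Proposition~\ref{prop:zero}, and $S\oplus M_b$ was treated above.
\end{proof}

\begin{remark}[where the ingredients of $R$ are used]\label{rem:ingredients}
\begin{enumerate}
\item[(a)] \emph{Two variables.} Replace $\Lambda_a,\Lambda_b$ by $k[a]/(a^2)$ and $k[b]/(b^2)$ in the construction. Over these self-injective algebras $k$ is totally reflexive. The new ring is free over each of them, so $M_a$ and $M_b$ are totally reflexive over the ring itself by Lemma~\ref{lem:basechange}. Hence so is $M_a\oplus M_b$, and it has finite CM-dimension. In the proof of Proposition~\ref{prop:obstruction}, the two different indices in $a_1b_2$ remove the two coefficients of $\rho$, one each.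
\item[(b)] \emph{The module $\Delta$.} The ring $P$ is free over $\Lambda=\Lambda_a\otimes_k\Lambda_b$. Proposition~\ref{prop:zero} for this $\Lambda$ and $N=\Lambda/\mathfrak a\Lambda\oplus\Lambda/\mathfrak b\Lambda$ shows that $P/\mathfrak aP\oplus P/\mathfrak bP$ has CM-dimension $0$ over $P$.
\item[(c)] \emph{The variables $z$.} For $r=0$ the ring $R$ would be Artinian, hence Cohen--Macaulay, and all finitely generated modules would have finite CM-dimension (proof of Theorem~\ref{thm:depth}). What fails in the argument is (S): without $z_1$, the element $a_1b_2$ is killed by $\mathfrak m$.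
\end{enumerate}
\end{remark}

\section{Depth, free resolutions and direct sums}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:depth}]
\emph{The case $t=d$.} Let $A$ be a Noetherian local Cohen--Macaulay ring. By Cohen's theorem $\widehat A=Q/I$ with $Q$ regular local. Every finitely generated $Q$-module $X\neq 0$ has finite projective dimension $p$, and $\operatorname{G\text{-}dim}_QX=p$. Indeed, $\operatorname{G\text{-}dim}_QX\le p$ because finitely generated free modules are totally reflexive. For $p=0$ this is an equality. For $p\ge1$ the last map of a minimal free resolution of $X$ has entries in the maximal ideal, so its dual is not surjective. Hence $\operatorname{Ext}^p_Q(X,Q)\ne0$, and $\operatorname{G\text{-}dim}_QX\ge p$ by Lemma~\ref{lem:gdim}. By the Auslander--Buchsbaum formula and since $\widehat A$ and $Q$ are Cohen--Macaulay,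
\[
\operatorname{G\text{-}dim}_Q\widehat A=\operatorname{pd}_Q\widehat A=\operatorname{depth}Q-\operatorname{depth}\widehat A=\dim Q-\dim\widehat A=\operatorname{height}I=\operatorname{grade}I,
\]
where we use that over Noetherian rings the Koszul grade is the usual grade. So $A\to\widehat A\leftarrow Q$ is a G-quasi-deformation, and it serves every finitely generated $A$-module. Hence every finitely generated $A$-module has finite CM-dimension, and two-out-of-three holds trivially.

\emph{The case $t<d$.} Let $r=d-t\ge1$ and $S=R[[w_1,\dots,w_t]]$. This ring is Noetherian local and flat local over $R$. By (D) its dimension is $r+t=d$. Since $w_1,\dots,w_t$ is a regular sequence with quotient $R$, its depth is $0+t=t$. By Theorem~\ref{thm:main}, two-out-of-three fails over $S$.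
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(i) The functor $-\otimes_AR'$ is exact; apply Lemma~\ref{lem:gdim}.

(ii) Let $Z$ be a module with a finite resolution by finitely generated free $A$-modules. Then $Z\otimes_AR'$ has such a resolution over $R'$ for every G-quasi-deformation $A\to R'\leftarrow Q$. Since $\operatorname{G\text{-}dim}_QR'<\infty$, repeated use of Lemma~\ref{lem:gdim} gives $\operatorname{G\text{-}dim}_Q(Z\otimes_AR')<\infty$. So $Z$ is served by \emph{every} G-quasi-deformation. Take one that serves the other module of finite CM-dimension, and use (i).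

(iii) Two-out-of-three trivially implies the two displayed implications. The implication ($X',X''\Rightarrow X$), applied to split sequences, gives closure under finite direct sums.

Assume the implication ($X',X\Rightarrow X''$), and let $V,W$ be finitely generated modules of finite CM-dimension. The idea is to present $V\oplus W$ as the right term of a sequence whose other terms are controlled by (ii). We first show that $V$ is finitely presented. For some G-quasi-deformation, $V\otimes_AR'$ has finite G-dimension over $Q$. So it is finitely presented over $Q$, and hence over $R'$. Let $L$ be the kernel of a surjection $A^n\to V$. Then $L\otimes_AR'$ is the kernel of $R'^n\to V\otimes_AR'$, so it is finitely generated. It is therefore generated by the image of $L_0\otimes_AR'$ for a finitely generated submodule $L_0\subseteq L$. Thus $(L/L_0)\otimes_AR'=0$, and $L=L_0$ by faithful flatness.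

Hence there is an exact sequence $0\to\Omega\to A^n\to V\to0$ with $\Omega$ finitely generated. By (ii), $\Omega$ has finite CM-dimension. By (ii) applied to $0\to W\to A^n\oplus W\to A^n\to0$, so does $A^n\oplus W$. The implication ($X',X\Rightarrow X''$), applied to
\[
0\to\Omega\to A^n\oplus W\to V\oplus W\to0,
\]
shows that $V\oplus W$ has finite CM-dimension. This is closure under finite direct sums. (With $V=M_a$ and $W=M_b$, this is how sequence \eqref{seq2} arises.)

Finally, assume closure under finite direct sums, and let two of $X',X,X''$, say $V$ and $W$, have finite CM-dimension. Some G-quasi-deformation $A\to R'\leftarrow Q$ makes $\operatorname{G\text{-}dim}_Q((V\oplus W)\otimes_AR')$ finite. By Lemma~\ref{lem:gdim}, the direct summands $V\otimes_AR'$ and $W\otimes_AR'$ have finite G-dimension over $Q$. By (i), this G-quasi-deformation also serves the third module, which therefore has finite CM-dimension.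
\end{proof}

\begin{thebibliography}{9}
\bibitem{CMcoherent}
\emph{Cohen-Macaulay Dimension For Coherent Rings},
\url{https://core.ac.uk/download/pdf/77934156.pdf}.
\end{thebibliography}

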